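# How rarely can a one-dependent process show two ones in a row?

## Ordered labels and a first guess

Take a stationary sequence of zeros and ones in which the past and the future become independent as soon as one time step between them is dropped. Suppose that the probability of a one is a given number $\alpha<1/2$. How small can the probability of two consecutive ones be?

The natural first guess is that the best strategy is to put independent labels, drawn from an ordered set, on the integers and to write a one at each ascent. With well chosen label weights this gives an explicit value $R(\alpha)$, and the guess is that no one-dependent process does better. Let us make the guess precise and test it.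

**Definition 1 (one-dependence).** Let $(x_t)_{t\in\mathbb Z}$ be a stationary process with values in $\{0,1\}$ and law $\mu$. For a word $w=w_1\cdots w_k\in\{0,1\}^k$ write $[w]=\mu(x_1=w_1,\dots,x_k=w_k)$; the empty word has $[\,\cdot\,]=1$. The process is *one-dependent* if for every $t$ the families $\{x_s:s\le t\}$ and $\{x_s:s\ge t+2\}$ are independent.

On words, one-dependence says that when the letter between $u$ and $v$ is summed out, $u$ and $v$ become independent:
$$[u0v]+[u1v]=[u]\,[v]\qquad\text{for all words }u,v.\tag{1}$$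

**Definition 2 (two-block factor).** A two-block factor is a process $x_t=f(y_t,y_{t+1})$ with $(y_t)$ i.i.d. and $f$ measurable with values in $\{0,1\}$.

It is one-dependent: $(x_s)_{s\le t}$ depends on $y_s$ with $s\le t+1$ only, and $(x_s)_{s\ge t+2}$ on $y_s$ with $s\ge t+2$ only. For a small example, let $y_t$ be fair bits and $x_t=1$ exactly when $(y_t,y_{t+1})=(0,1)$. Then $[1]=\frac14$ and $[11]=0$. The word $101$ forces $y_1y_2y_3y_4=0101$, so $[101]=\frac1{16}$. Since $[111]=0$, this agrees with (1) for $u=v=1$, because $[101]+[111]=\frac1{16}=[1]^2$.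

**Definition 3 (the series of runs of ones).** For a one-dependent $\mu$ put $e_0=e_1=1$, $e_n=[1^{n-1}]$ for $n\ge2$, and $E_\mu(z)=\sum_{n\ge0}e_nz^n$. So $e_2=[1]$ and $e_3=[11]$. For the process $x\equiv0$ we have $E(z)=1+z$.

*The ordering process.* Let $y_t$ be i.i.d. on $\{1,\dots,k\}$ with weights $p_1,\dots,p_k$, and let $x_t=1$ exactly when $y_t<y_{t+1}$. This is a two-block factor. The event $x_1=\dots=x_{n-1}=1$ means $y_1<y_2<\dots<y_n$, whose probability is the elementary symmetric polynomial of degree $n$ in the weights. Hence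
$$E(z)=\prod_{i=1}^k(1+p_iz),\qquad [1]=\tfrac12\Big(1-\sum_ip_i^2\Big).\tag{2}$$

To have $[1]=\alpha$ we need $\sum p_i^2=1-2\alpha$. By Cauchy–Schwarz $\sum p_i^2\ge 1/k$, so at least $1/(1-2\alpha)$ labels are needed. This is where
$$N=\Big\lfloor\frac1{1-2\alpha}\Big\rfloor$$
comes from. Put $\alpha_N=\frac12(1-\frac1N)$; then $N$ belongs to $\alpha$ exactly when $\alpha\in[\alpha_N,\alpha_{N+1})$. If $\alpha\neq\alpha_N$ we need $N+1$ labels at least, and we try $N$ equal weights $c$ and one smaller weight $c'$. Set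
$$\delta=\sqrt{1-2\alpha\,\tfrac{N+1}N},\qquad c=\frac{1+\delta}{N+1},\qquad c'=\frac{1-N\delta}{N+1}.$$
At $\alpha=\alpha_N$ we get $\delta^2=1-\frac{N^2-1}{N^2}=\frac1{N^2}$, and at $\alpha=\alpha_{N+1}$ we would get $\delta=0$. So on $[\alpha_N,\alpha_{N+1})$ we have $\delta\in(0,\frac1N]$, hence $c'\ge0$, with $c'=0$ exactly at $\alpha=\alpha_N$. Direct computation gives
$$Nc+c'=1,\qquad c-c'=\delta>0,\qquad Nc^2+c'^2=\frac{1+N\delta^2}{N+1}=1-2\alpha,\qquad (N-2)c+3c'=1-2\delta.\tag{3}$$
(For the third identity, $N(1+\delta)^2+(1-N\delta)^2=(N+1)(1+N\delta^2)$ and $N\delta^2=N-2\alpha(N+1)$.) Write $(1+cz)^N(1+c'z)=\sum\epsilon_nz^n$. By (3), $\epsilon_1=1$, $\epsilon_2=\frac12(1-(1-2\alpha))=\alpha$, and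
$$\epsilon_3=\binom N3c^3+\binom N2c^2c'=\frac{N(N-1)}6\,c^2\big((N-2)c+3c'\big)=\frac{N(N-1)}{6(N+1)^2}(1-2\delta)(1+\delta)^2=:R(\alpha).\tag{4}$$

So for every $\alpha\in[0,\frac12)$ an ordering process has $[1]=\alpha$ and $[11]=R(\alpha)$. The guess is the following inequality, posed as a "prove or disprove" problem; the problem comes from "One-Dependent Processes: Two-Block-Factors And Non-Wwo-Block-Factors", https://ir.cwi.nl/pub/13206/13206D.pdf:
$$[11]\ge R(\alpha)\quad\text{for every stationary one-dependent }0\text{-}1\text{ process with }[1]=\alpha.\tag{5}$$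
Among the known results listed with the problem is this one: within the class of two-block factors the bounds $R(\alpha)$ are attained, and the extremal process is unique in that class.

*Tests by hand.*

- $0\le\alpha<\frac14$: here $N=1$, the factor $N-1$ makes $R(\alpha)=0$, and (5) says $[11]\ge0$. True, and attained by two labels with $cc'=\alpha$.
- $\alpha=\frac14$: here $N=2$, $\delta=\frac12$, so $1-2\delta=0$ and $R=0$. Two equal labels give the example after Definition 2.
- $\frac14<\alpha<\frac13$: here $N=2$ and $R(\alpha)=\frac1{27}(1-2\sqrt{1-3\alpha})(1+\sqrt{1-3\alpha})^2$. That (5) holds here, and at $\alpha=\frac13$, is also a known result listed with the problem; we prove it below.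
- $\alpha=\frac13$: here $N=3$, $\delta=\frac13$, and $R=\frac6{96}\cdot\frac13\cdot\frac{16}9=\frac1{27}$, from three equal labels. The formula of the previous item, with $\delta=0$, gives $\frac1{27}$ too.
- $\alpha=\frac{18}{49}$: here $N=3$, $\delta=\frac17$, $c=\frac27$, $c'=\frac17$, and $R=c^3+3c^2c'=\frac{20}{343}$.

The guess passes every test up to $\frac13$. It fails at the last one, and at every point to the right of $\frac13$.

## What holds on each side of one third

Let $m(\alpha)$ be the minimum of $[11]$ over one-dependent $\mu$ with $[1]=\alpha$. The minimum exists. The space $\{0,1\}^{\mathbb Z}$ is compact, so its probability measures form a weak-* compact set. Stationarity and one-dependence amount to equalities between continuous functions of cylinder probabilities, by (1), so they are closed conditions. Moreover $[1]$ and $[11]$ are continuous, and the ordering process shows that the set is not empty.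

**Theorem (answer).** For a given $\alpha\in[0,\frac12)$, inequality (5) holds for all stationary one-dependent $0$-$1$ processes with $[1]=\alpha$ if and only if $\alpha\le\frac13$. So (5) fails for every $\alpha\in(\frac13,\frac12)$. For example there is a one-dependent process with $[1]=\frac{18}{49}$, $[11]=\frac{18}{343}$, $[111]=0$, while $R(\frac{18}{49})=\frac{20}{343}$.

**Theorem A.**

1. If $\alpha_N<\alpha<\alpha_{N+1}$ and $N\ge3$, some one-dependent $\mu$ has $[1]=\alpha$ and $[11]=R(\alpha)-cc'(c-c')<R(\alpha)$.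
2. If $\alpha=\alpha_N$ and $N\ge4$, some one-dependent $\mu$ has $[1]=\alpha$ and $[11]<R(\alpha)$.

**Theorem B.** For $\frac13<\alpha<\frac12$ we have $\alpha^3<m(\alpha)<R(\alpha)$. Moreover $m(\alpha)=\alpha^3+o\big((\alpha-\frac13)^2\big)$ as $\alpha\downarrow\frac13$.

Since $\alpha_3=\frac13$ and $(\frac13,\frac12)=\bigcup_{N\ge3}(\alpha_N,\alpha_{N+1})\cup\{\alpha_N:N\ge4\}$, Theorem A gives the failure of (5) on all of $(\frac13,\frac12)$. The notes do not determine $m(\alpha)$ on that interval.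

## Runs of zeros, and a proof of the inequality up to one third

The sensible first approach is to try to prove (5), using only that probabilities of runs of zeros are nonnegative. Put $\beta=[11]$, $h_0=1$, $h_n=[0^{n-1}]$ for $n\ge1$, and
$$q(z)=1-z+\alpha z^2-\beta z^3,\qquad H(z)=\sum_{n\ge0}h_nz^n,\qquad K(z)=\sum_{n\ge4}[0^{n-4}111]\,z^n,\qquad \hat H=\frac1q=\sum_{n\ge0}\hat h_nz^n.$$

**Lemma 1.** For every one-dependent $\mu$ we have $qH=1-K$. Hence
$$\hat H=H+K\hat H,\tag{6}$$
and $\hat h_n\ge h_n\ge0$ for all $n$.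

*Proof.* Apply (1) with $u=0^{n-1}$ and $v=1^m$:
$$h_n\,e_{m+1}=[0^n1^m]+[0^{n-1}1^{m+1}]\qquad(n\ge1,\ m\ge0).\tag{7}$$
For $n\ge4$ use (7) with $(n-1,0)$, $(n-2,1)$, $(n-3,2)$ in place of $(n,m)$:
$$h_{n-1}=h_n+[0^{n-2}1],\quad \alpha h_{n-2}=[0^{n-2}1]+[0^{n-3}11],\quad \beta h_{n-3}=[0^{n-3}11]+[0^{n-4}111].$$
So $h_n-h_{n-1}+\alpha h_{n-2}-\beta h_{n-3}=-[0^{n-4}111]$, which is the claim for the coefficient of $z^n$. The coefficients of $z^0,z^1,z^2$ in $qH$ are $1$, $h_1-h_0=0$ and $h_2-h_1+\alpha=(1-\alpha)-1+\alpha=0$. The coefficient of $z^3$ is $[00]-[0]+\alpha-\beta$, and it vanishes because $[0]-[00]=[01]=[1]-[11]$. So $qH=1-K$. Dividing by $q$ gives $H=\hat H-K\hat H$, which is (6). Since $K$ has nonnegative coefficients and starts at $z^4$, induction on $n$ in $\hat h_n=h_n+\sum_{j\ge4}[0^{j-4}111]\,\hat h_{n-j}$ gives $\hat h_n\ge h_n\ge0$. $\square$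

We shall use Pringsheim's theorem: if a power series with nonnegative coefficients has finite positive radius of convergence $\rho$, then $z=\rho$ is a singular point of its sum. For a rational function this means that $\rho$ is a pole. Here $\hat H=1/q$. Put
$$Q(t)=t^3q(1/t)=t^3-t^2+\alpha t-\beta .$$
The poles of $\hat H$ are the reciprocals of the nonzero roots of $Q$. So for $\alpha>0$, when $Q$ does have nonzero roots, Pringsheim's theorem says: *among the nonzero roots of $Q$ of largest modulus, one is real and positive.*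

**Proposition 2.** If $\alpha\le\frac13$, then $[11]\ge R(\alpha)$ for every one-dependent $\mu$ with $[1]=\alpha$.

*Proof.* For $\alpha\le\frac14$ we saw $R(\alpha)=0$. Let $\frac14<\alpha\le\frac13$ and use the formulas of the case $N=2$, which give the right value of $R$ at $\alpha=\frac13$ as well: $\delta=\sqrt{1-3\alpha}\in[0,\frac12)$, $c=\frac{1+\delta}3$, $c'=\frac{1-2\delta}3$. Then $2c+c'=1$, $c^2+2cc'=\frac{1-\delta^2}3=\alpha$ and $c^2c'=R(\alpha)$, so
$$Q(t)=(t-c)^2(t-c')+R(\alpha)-\beta .$$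
Suppose $\beta<R(\alpha)$. Then $Q>0$ on $[c',\infty)$, so every real root of $Q$ is smaller than $c'\le\frac13$. The three roots have sum $1$, so they are not all real. There is one real root $t_0<\frac13$ and a nonreal pair $\zeta,\bar\zeta$ with $\mathrm{Re}\,\zeta=\frac{1-t_0}2>\frac13$. Since $Q(0)=-\beta\le0$ and $Q>0$ on $[c',\infty)$, we have $0\le t_0<\frac13<|\zeta|$. So the roots of largest modulus are $\zeta$ and $\bar\zeta$, and neither is real, a contradiction. $\square$

With the ordering process this gives $m(\alpha)=R(\alpha)$ for $\alpha\le\frac13$, and the "if" part of the answer.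

## Above one third the argument stops at $\alpha^3$

Proposition 2 worked because at $\beta=R(\alpha)$ two real roots of $Q$ merge, and for smaller $\beta$ they become a nonreal pair that is too large. For $\alpha>\frac13$ the derivative $Q'(t)=3t^2-2t+\alpha$ has discriminant $4-12\alpha<0$, so $Q$ always has a nonreal pair and no merging of roots occurs. What the method still gives is the following.

**Proposition 3.** If $\frac13<\alpha<\frac12$, then $[11]>\alpha^3$ for every one-dependent $\mu$ with $[1]=\alpha$. Hence $m(\alpha)>\alpha^3$.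

*Proof.* **Step 1: the weak inequality.** This step compares the moduli of the roots. Since $Q'>0$ on $\mathbb R$, $Q$ has exactly one real root $t_0$, it is simple, and there is a nonreal pair $\zeta,\bar\zeta$. By Pringsheim's theorem $t_0>0$ and $t_0\ge|\zeta|$. The product of the roots is $\beta$, so $\beta=t_0|\zeta|^2\le t_0^3$. With $\beta=t_0^3-t_0^2+\alpha t_0$ this gives $\alpha t_0\le t_0^2$, so $t_0\ge\alpha$. As $Q$ increases, $0=Q(t_0)\ge Q(\alpha)=\alpha^3-\beta$.

**Step 2: the coefficients if equality holds.** To exclude $\beta=\alpha^3$ we compute $\hat h_n$ in that case. Then $Q(\alpha)=0$, so $t_0=\alpha$ and $|\zeta|^2=\beta/t_0=\alpha^2$. Write $\zeta=\alpha e^{i\eta}$. The sum of the roots is $1$, so $2\cos\eta=\frac1\alpha-1\in(1,2)$, and we may take $\eta\in(0,\frac\pi3)$. Now $1/q=\frac1{1-\alpha z}\cdot\frac1{1-2\alpha\cos\eta\,z+\alpha^2z^2}$, and the second factor has coefficients $\alpha^j\sin((j+1)\eta)/\sin\eta$. Hence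
$$\hat h_n=\alpha^n\sum_{j=0}^n\frac{\sin(j+1)\eta}{\sin\eta}=\alpha^n\,\frac{\sin\frac{(n+1)\eta}2\,\sin\frac{(n+2)\eta}2}{\sin\frac\eta2\,\sin\eta}.$$

**Step 3: some $\hat h$ vanishes.** Here we find an index at which nonnegativity is tight. Let $k$ be least with $k\eta\ge2\pi$; since $6\eta<2\pi$, $k\ge7$. Then $0<\frac{(k-1)\eta}2<\pi\le\frac{k\eta}2<\pi+\frac\eta2$, so $\sin\frac{(k-1)\eta}2>0\ge\sin\frac{k\eta}2$ and $\hat h_{k-2}\le0$. Since $\hat h_{k-2}\ge0$, we get $\hat h_{k-2}=0$. For $0\le n\le k-3$ both angles in the numerator lie in $(0,\pi)$, so $\hat h_n>0$.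

**Step 4: contradiction.** We show that a vanishing $h$ forces $[111]>0$, which makes $\hat h_{k-2}$ positive. By Lemma 1, $0\le h_{k-2}\le\hat h_{k-2}=0$. Let $n$ be least with $h_n=0$; as $h_0=h_1=1$ and $h_2=1-\alpha>0$, $n\ge3$. By (7) with $m=1$, $0=h_n\alpha=[0^n1]+[0^{n-1}11]$, so $[0^{n-1}11]=0$. By (7) with $n-1$ in place of $n$ and $m=2$, $\beta h_{n-1}=[0^{n-1}11]+[0^{n-2}111]$, so $[0^{n-2}111]=\beta h_{n-1}>0$. Hence $[111]>0$. The coefficient of $z^4$ in $K$ is $[111]$, so (6) gives $\hat h_{k-2}\ge[111]\,\hat h_{k-6}$. Since $0\le k-6\le k-3$, the right side is positive by Step 3, contradicting $\hat h_{k-2}=0$. So $\beta>\alpha^3$. As $m(\alpha)$ is attained, $m(\alpha)>\alpha^3$. $\square$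

This does not reach $R(\alpha)$. At $\alpha=\frac{18}{49}$ we have $\alpha^3=\frac{5832}{117649}\approx0.0496$ and $R=\frac{20}{343}\approx0.0583$. Where might the difference come from? Step 1 uses only $\hat h_n\ge0$, while the true probabilities are $h_n$, and the two differ through $K$. If $[111]=0$, then $K=0$ and $\hat h_n=h_n$. The ordering process with $N=3$ and $c'>0$ has $[111]=\epsilon_4=c^3c'>0$. This suggests looking for processes with
$$[111]=0,\qquad E(z)=1+z+\alpha z^2+\beta z^3,$$
and $\beta$ below $R(\alpha)$.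

The series $E$ determines the process: by (1), $[u0v]=[u][v]-[u1v]$, and both terms on the right involve words with fewer zeros, so every $[w]$ is a polynomial in the $e_n$. The only question is whether all the resulting numbers $[w]$ are nonnegative.

## A three-dimensional model without the word 111

The recursion for $[w]$ can be carried out by two linear operators.

**Lemma 4.** Let $V$ be a real vector space, $u_0\in V$, $\varphi\in V^*$ with $\varphi(u_0)=1$, and $F:V\to V$ linear. Put $X_1=F$ and $X_0=u_0\varphi-F$, that is, $X_0v=\varphi(v)u_0-Fv$. If $[w]:=\varphi X_{w_1}\cdots X_{w_k}u_0\ge0$ for all words $w$, these numbers are the cylinder probabilities of a stationary one-dependent process.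

*Proof.* We have $X_0+X_1=u_0\varphi$, so $(X_0+X_1)u_0=u_0$ and $\varphi(X_0+X_1)=\varphi$. Hence $[w0]+[w1]=[w]=[0w]+[1w]$, and the empty word has mass $1$. By Kolmogorov's extension theorem there is a process with these cylinder probabilities, and it is stationary. Also $[u0v]+[u1v]=\varphi X_u\,u_0\,\varphi\,X_vu_0=[u][v]$, where $X_u$ is the product of the operators along $u$. This is independence of cylinder events in $\{s\le t\}$ and $\{s\ge t+2\}$. Cylinders on finite windows form a $\pi$-system, up to the empty set, that generates each $\sigma$-algebra, so a $\pi$-$\lambda$ argument gives one-dependence. $\square$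

Take $V=\mathbb R^3$ with basis $u_0,u_1,u_2$ and
$$Fu_0=u_1,\quad Fu_1=u_2,\quad Fu_2=0,\qquad \varphi(u_0)=1,\ \varphi(u_1)=\alpha,\ \varphi(u_2)=\beta .\tag{8}$$
Then $[1]=\varphi(u_1)=\alpha$, $[11]=\varphi(u_2)=\beta$ and $[111]=\varphi F^3u_0=0$. To prove $[w]\ge0$ one looks for a cone on which $\varphi X_0^n\ge0$ and which is preserved when we read a block $1^m0^n$ from the right. The cone generated by $u_1,u_2$ is the first candidate, but it fails at once: $FX_0u_0=F(u_0-u_1)=u_1-u_2$. The cone has to be tilted, with $u_1$ replaced by $u_1-\tau u_2$. The right amount of tilt is $\tau=\alpha/(2\beta)$, and the price is a positivity condition on a power series.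

**Lemma 5.** Let $\alpha,\beta>0$, $q(z)=1-z+\alpha z^2-\beta z^3$ and $\theta=2\beta/\alpha$. If all Taylor coefficients of $(1-\theta z)^2/q(z)$ are $\ge0$, there is a one-dependent process with $[1]=\alpha$, $[11]=\beta$, $[111]=0$, that is, $E(z)=1+z+\alpha z^2+\beta z^3$.

*Proof.* **Step 1: two monotone sequences.** This step turns the hypothesis into inequalities between neighboring coefficients. Let $1/q=\sum h_nz^n$, $h_n=0$ for $n<0$. So $h_0=h_1=1$ and $h_{n+1}=h_n-\alpha h_{n-1}+\beta h_{n-2}$ for $n\ge0$. Let $d_n=h_n-\theta h_{n-1}$, the coefficients of $(1-\theta z)/q$. The hypothesis says $d_n-\theta d_{n-1}\ge0$, and $d_0=1$, so $d_n>0$ for all $n\ge0$ by induction. Then $h_n=d_n+\theta h_{n-1}>\theta h_{n-1}$, and by induction $h_n>0$. With $\tau=1/\theta=\alpha/(2\beta)$,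
$$h_{n-1}\le\tau h_n,\qquad d_{n-1}\le\tau d_n\qquad(n\ge0).\tag{9}$$

**Step 2: values of $\varphi X_0^n$.** Here we compute the functional on powers of $X_0$ in the model (8). There
$$X_0u_0=u_0-u_1,\qquad X_0u_1=\alpha u_0-u_2,\qquad X_0u_2=\beta u_0,$$
and we claim that for $n\ge0$
$$\varphi X_0^nu_0=h_{n+1},\qquad \varphi X_0^nu_1=\alpha h_n-\beta h_{n-1},\qquad \varphi X_0^nu_2=\beta h_n.\tag{10}$$
For $n=0$ the values are $1$, $\alpha$, $\beta$, as they should be. If (10) holds for $n-1$, then $\varphi X_0^nu_2=\beta\,\varphi X_0^{n-1}u_0=\beta h_n$. Next, $\varphi X_0^nu_1=\alpha\,\varphi X_0^{n-1}u_0-\varphi X_0^{n-1}u_2=\alpha h_n-\beta h_{n-1}$. Finally, $\varphi X_0^nu_0=\varphi X_0^{n-1}u_0-\varphi X_0^{n-1}u_1=h_n-\alpha h_{n-1}+\beta h_{n-2}=h_{n+1}$.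

**Step 3: the vectors $F^mX_0^nv$.** We express the effect of one block through $\varphi$. Since $F^3=0$, we have $FX_0v=\varphi(v)u_1-F^2v$ and $F^2X_0v=\varphi(v)u_2$. Replacing $v$ by $X_0^{n-1}v$,
$$F^2X_0^nv=\varphi(X_0^{n-1}v)\,u_2\ \ (n\ge1),\qquad FX_0^nv=\varphi(X_0^{n-1}v)\,u_1-\varphi(X_0^{n-2}v)\,u_2\ \ (n\ge2).\tag{11}$$
Moreover $FX_0v=\varphi(v)u_1$ if $v\in\mathrm{span}(u_1,u_2)$, because then $F^2v=0$.

**Step 4: the tilted cone.** This step checks that the cone works. Let $g=u_1-\tau u_2$ and let $C$ be the cone generated by $g$ and $u_2$. If $x\ge0$ and $y\le\tau x$, then $xu_1-yu_2=xg+(\tau x-y)u_2\in C$.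

(i) *Entering the cone.* For $n\ge0$, $FX_0^nu_0=h_nu_1-h_{n-1}u_2$ and $F^2X_0^nu_0=h_nu_2$. For $n\ge2$ this is (10) and (11). For $n=1$, $FX_0u_0=u_1-u_2$ and $F^2X_0u_0=u_2$. For $n=0$ the vectors are $u_1$ and $u_2$. By (9) they all lie in $C$.

(ii) *The generator $u_2$.* For $n\ge0$, $\varphi X_0^nu_2=\beta h_n\ge0$. For $n\ge1$, $FX_0^nu_2=\beta(h_{n-1}u_1-h_{n-2}u_2)\in C$ and $F^2X_0^nu_2=\beta h_{n-1}u_2\in C$, by (9)–(11); for $n=1$ the first vector is $\varphi(u_2)u_1=\beta u_1$, as stated.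

(iii) *The generator $g$.* Since $\tau\beta=\frac\alpha2$ and $\beta=\frac{\theta\alpha}2$, (10) gives
$$\varphi X_0^ng=\alpha h_n-\beta h_{n-1}-\tfrac\alpha2h_n=\tfrac\alpha2h_n-\tfrac\alpha2\theta h_{n-1}=\tfrac\alpha2d_n\ge0\qquad(n\ge0).$$
For $n\ge1$, with $d_{-1}=0$, (11) gives $FX_0^ng=\frac\alpha2(d_{n-1}u_1-d_{n-2}u_2)\in C$ by (9), and $F^2X_0^ng=\frac\alpha2d_{n-1}u_2\in C$; for $n=1$ the first vector is $\varphi(g)u_1=\frac\alpha2d_0u_1$.

So $\varphi X_0^n\ge0$ on $C$ for $n\ge0$, and $F^mX_0^nC\subset C$ for $m=1,2$ and $n\ge1$.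

**Step 5: all words.** Now we read a word from right to left. Write $w=0^{n_0}1^{m_1}0^{n_1}\cdots1^{m_k}0^{n_k}$ with $m_i\ge1$, $n_0,n_k\ge0$ and the other $n_i\ge1$. If $k=0$, then $[w]=h_{n_0+1}>0$. If some $m_i\ge3$, then $[w]=0$ since $F^3=0$. Otherwise $F^{m_k}X_0^{n_k}u_0\in C$ by (i), each further block $F^{m_i}X_0^{n_i}$ keeps the vector in $C$, and finally $\varphi X_0^{n_0}\ge0$ on $C$. So $[w]\ge0$, and Lemma 4 applies. $\square$

*Why this tilt.* With $g=u_1-\sigma u_2$ and $0<\sigma<\alpha/\beta$, (10) gives $\varphi X_0^ng=(\alpha-\sigma\beta)(h_n-\rho h_{n-1})$ with $\rho=\beta/(\alpha-\sigma\beta)$. The requirement in (iii) then becomes that $(1-z/\sigma)(1-\rho z)/q$ has nonnegative coefficients. Here $\sigma+1/\rho=\alpha/\beta$, and the symmetric choice $1/\sigma=\rho$ gives $\rho=2\beta/\alpha=\theta$, and hence the square in Lemma 5.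

*Scaled form.* To check the hypothesis we factor $q$. Let $a,b>0$ and suppose
$$\alpha=\frac{a+b}{(1+a)^2},\qquad \beta=\frac b{(1+a)^3},\qquad T=\frac1{1+a}.\tag{12}$$
Then $q(z)=(1-Tz)(1-aTz+bT^2z^2)$, and $\theta=\frac{2\beta}\alpha=\vartheta T$ with $\vartheta=\frac{2b}{a+b}$. Replacing $z$ by $z/T$ multiplies the $n$th coefficient by $T^{-n}>0$. So the hypothesis of Lemma 5 says that the coefficients $s_n$ of
$$S_{a,b}(z)=\frac{(1-\vartheta z)^2}{(1-z)(1-az+bz^2)}\tag{13}$$
are $\ge0$. If $t^2-at+b$ has nonreal roots $\lambda,\bar\lambda$, then $|\lambda|^2=b$, the denominator is $(1-z)(1-\lambda z)(1-\bar\lambda z)$, and partial fractions give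
$$s_n=\frac{(1-\vartheta)^2}{|1-\lambda|^2}+2\,\mathrm{Re}\,\frac{\lambda^n(\lambda-\vartheta)^2}{(\lambda-1)(\lambda-\bar\lambda)}\ \ge\ \frac{(1-\vartheta)^2}{|1-\lambda|^2}-\frac{b^{n/2}\,|\lambda-\vartheta|^2}{|1-\lambda|\,|\mathrm{Im}\,\lambda|}.\tag{14}$$
(The numerator has degree $2$, so there is no polynomial part, and $|\lambda-\bar\lambda|=2|\mathrm{Im}\,\lambda|$.)

## The process at $\alpha=18/49$

Let $N=3$, $c=\frac27$, $c'=\frac17$. We want a cubic $1+z+\alpha z^2+\beta z^3$ with $\alpha=3c^2+3cc'=3c(c+c')=\frac{18}{49}$. Try the linear factor $1+(c+c')z$. The other factor must be $1+2cz+Bz^2$ to give the right $z$-coefficient, and $B+2c(c+c')=3c(c+c')$ forces $B=c(c+c')$. So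
$$E(z)=\big(1+\tfrac37z\big)\big(1+\tfrac47z+\tfrac6{49}z^2\big)=1+z+\tfrac{18}{49}z^2+\tfrac{18}{343}z^3 .$$
Now $q(z)=E(-z)$, so in the scaled form $T=\frac37$, $aT=\frac47$, $bT^2=\frac6{49}$, that is, $a=\frac43$, $b=\frac23$ and $\vartheta=\frac23$. We need the coefficients of
$$9S(z)=\frac{9-12z+4z^2}{1-\frac73z+2z^2-\frac23z^3}.$$
With $k_n=9s_n$ the recursion is $k_n=\frac73k_{n-1}-2k_{n-2}+\frac23k_{n-3}$ for $n\ge3$, and
$$(k_0,\dots,k_6)=\big(9,\ 9,\ 7,\ \tfrac{13}3,\ \tfrac{19}9,\ \tfrac{25}{27},\ \tfrac{67}{81}\big),$$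
all positive. For $n\ge7$ use (14). The roots are $\lambda=\frac23\pm i\frac{\sqrt2}3$, so $|1-\lambda|^2=\frac13$, $|\mathrm{Im}\,\lambda|=\frac{\sqrt2}3$ and $|\lambda-\frac23|^2=\frac29$. Multiplying (14) by $3$ gives
$$3s_n\ge1-2\big(\tfrac23\big)^{(n-1)/2}\ge1-2\cdot\tfrac8{27}=\tfrac{11}{27}>0 .$$
By Lemma 5 there is a one-dependent process with $[1]=\frac{18}{49}$, $[11]=\frac{18}{343}$ and $[111]=0$. Since $R(\frac{18}{49})=\frac{20}{343}$, inequality (5) is false.

## Positivity along the line $a=2b$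

In the example $a=2b$. The same construction with general $c,c'$ stays on this line, as we shall see, so we need positivity there.

**Lemma 6.** Let $a=2b$ and $\frac12\le b<1$, so that $\vartheta=\frac23$. Then $s_n>0$ for all $n\ge0$. For $b=\frac12$, $s_n\ge\frac1{36}$ for all $n$.

*Proof.* **Step 1: $n\ge7$.** The tail follows from (14). The roots are $\lambda=b\pm i\sqrt{b-b^2}$, so $|1-\lambda|^2=1-a+b=1-b$, $|\mathrm{Im}\,\lambda|=\sqrt{b(1-b)}$, and $|\lambda-\frac23|^2=b-\frac43b+\frac49=\frac{4-3b}9$. With $u=1-b\in(0,\frac12]$, (14) times $9(1-b)$ reads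
$$9(1-b)s_n\ge1-(4-3b)\,b^{(n-1)/2}=1-(1+3u)(1-u)^{(n-1)/2}.$$
For $n\ge7$ the right side is at least $1-(1+3u)(1-u)^3$, which is positive since $(1-u)^{-3}>1+3u$ for $0<u<1$. If $b=\frac12$ and $n\ge7$, we get $\frac92s_n\ge1-\frac52\cdot\frac18=\frac{11}{16}$, so $9s_n\ge\frac{11}8$.

**Step 2: formulas for $n\le6$.** The first seven coefficients are computed as polynomials. Let $k_n=9s_n$ and $x=b-\frac12\in[0,\frac12)$. The denominator in (13) is $1-(1+2b)z+3bz^2-bz^3$, and $9(1-\frac23z)^2=9-12z+4z^2$. So $k_0=9$, $k_1=9(1+2b)-12$, $k_2=(1+2b)k_1-27b+4$, and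
$$k_n=(1+2b)k_{n-1}-3b\,k_{n-2}+b\,k_{n-3}\qquad(n\ge3).$$
In terms of $b$, $k_1=18b-3$, $k_2=36b^2-15b+1$, $k_3=72b^3-48b^2+5b+1$ and $k_4=144b^4-132b^3+25b^2+b+1$. In terms of $x$,
$$\begin{aligned}
k_1&=6+18x,\\
k_2&=\tfrac52+21x+36x^2,\\
k_3&=\tfrac12+11x+60x^2+72x^3,\\
k_4&=\tfrac14-x+43x^2+156x^3+144x^4 .
\end{aligned}$$
For the last two we use the recursion in the form $k_n=(2+2x)k_{n-1}-(\frac32+3x)k_{n-2}+(\frac12+x)k_{n-3}$. For $n=5$ the three products are
$$\begin{aligned}
(2+2x)k_4&=\tfrac12-\tfrac32x+84x^2+398x^3+600x^4+288x^5,\\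
(\tfrac32+3x)k_3&=\tfrac34+18x+123x^2+288x^3+216x^4,\\
(\tfrac12+x)k_2&=\tfrac54+13x+39x^2+36x^3,
\end{aligned}$$
so $k_5=1-\frac{13}2x+146x^3+384x^4+288x^5$. For $n=6$ they are
$$\begin{aligned}
(2+2x)k_5&=2-11x-13x^2+292x^3+1060x^4+1344x^5+576x^6,\\
(\tfrac32+3x)k_4&=\tfrac38-\tfrac34x+\tfrac{123}2x^2+363x^3+684x^4+432x^5,\\
(\tfrac12+x)k_3&=\tfrac14+6x+41x^2+96x^3+72x^4,
\end{aligned}$$
so $k_6=\frac{15}8-\frac{17}4x-\frac{67}2x^2+25x^3+448x^4+912x^5+576x^6$.

**Step 3: signs for $n\le6$.** It remains to see that these are positive for $x\ge0$. This is clear for $k_0,\dots,k_3$. For $k_4$, $\frac14-x+43x^2$ has discriminant $1-43<0$, so $k_4>0$. For $k_5$, the minimum of $146x^3-\frac{13}2x$ on $x\ge0$ is at $x^2=6.5/438$ and equals $-\frac{13}3\sqrt{6.5/438}>-0.53$, so $k_5>0.47$. For $k_6$, the minimum of $25x^3-\frac{17}4x$ is at $x^2=\frac{17}{300}$ and equals $-\frac{17}6\sqrt{17/300}>-0.68$. Completing the square, $448x^4-\frac{67}2x^2\ge-\frac{33.5^2}{1792}>-0.63$. So $k_6>1.875-1.31>0$.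

At $x=0$ we have $(k_0,\dots,k_6)=(9,6,\frac52,\frac12,\frac14,1,\frac{15}8)$, all $\ge\frac14$. With Step 1, $9s_n\ge\frac14$ for all $n$ when $b=\frac12$, that is, $s_n\ge\frac1{36}$. $\square$

## Joining processes, and failure on all of $(1/3,1/2)$

For larger $N$ we keep the spirit of ordered labels: a label may carry its own one-dependent process, used while the label repeats.

**Lemma 7 (join).** If $\mu_A,\mu_B$ are one-dependent and $0<\lambda<1$, there is a one-dependent $\mu$ with $E_\mu(z)=E_{\mu_A}(\lambda z)\,E_{\mu_B}((1-\lambda)z)$.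

*Proof.* Let $\xi^A\sim\mu_A$, $\xi^B\sim\mu_B$, and let $(\tau_t)$ be i.i.d. with $P(\tau_t=A)=\lambda$, $P(\tau_t=B)=1-\lambda$, all independent. Put
$$x_t=\xi^A_t\text{ if }(\tau_t,\tau_{t+1})=(A,A),\quad x_t=\xi^B_t\text{ if }(B,B),\quad x_t=1\text{ if }(A,B),\quad x_t=0\text{ if }(B,A).$$
This is stationary. The family $(x_s)_{s\le t}$ is a function of $\tau_s$ with $s\le t+1$ and of $\xi^A_s,\xi^B_s$ with $s\le t$. The family $(x_s)_{s\ge t+2}$ is a function of $\tau_s,\xi^A_s,\xi^B_s$ with $s\ge t+2$. Since $\xi^A,\xi^B$ are one-dependent and everything else is independent, the two families are independent.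

For $n\ge1$, the event $x_1=\dots=x_{n-1}=1$ excludes $(B,A)$ in $\tau_1,\dots,\tau_n$, so $\tau_1\cdots\tau_n=A^jB^{n-j}$ for some $0\le j\le n$. Given this, the step $(A,B)$ gives a one for free. The remaining conditions ask for $j-1$ consecutive ones of $\xi^A$ (none if $j=0$) and $n-j-1$ consecutive ones of $\xi^B$ (none if $j=n$). So $e_n=\sum_j\lambda^j(1-\lambda)^{n-j}e^A_je^B_{n-j}$, and for $n=0$ both sides are $1$. $\square$

Iterating, $\prod_iE_{\mu_i}(\lambda_iz)$ is realized by a one-dependent process whenever $\lambda_i>0$ and $\sum\lambda_i=1$, for finitely many factors. With all $\mu_i$ equal to $x\equiv0$ this is the ordering process and formula (2). So we may replace a few factors of $(1+cz)^N(1+c'z)$ by something better and leave the others alone.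

*Proof of Theorem A, part 1.* **Step 1: a better factor of degree three.** This step replaces $G_0(z)=(1+cz)^3(1+c'z)$. Let $\alpha_N<\alpha<\alpha_{N+1}$ with $N\ge3$, so $0<c'<c$. As in the example, put
$$G(z)=\big(1+(c+c')z\big)\big(1+2cz+c(c+c')z^2\big),\qquad \sigma=3c+c' .$$
The coefficients of $G$ at $z,z^2,z^3$ are $3c+c'$, $3c(c+c')$, $c(c+c')^2$. Those of $G_0$ are $3c+c'$, $3c^2+3cc'$, $c^3+3c^2c'$. So $G$ and $G_0$ agree through $z^2$, and at $z^3$
$$c(c+c')^2-c^3-3c^2c'=cc'^2-c^2c'=-cc'(c-c')<0 .$$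

**Step 2: the factor is realizable.** Here Lemmas 5 and 6 enter. We have $G(z/\sigma)=1+z+\hat\alpha z^2+\hat\beta z^3$ with $\hat\alpha,\hat\beta>0$. Comparing $G(-z/\sigma)$ with $(1-Tz)(1-aTz+bT^2z^2)$ gives $T=\frac{c+c'}\sigma$, $a=\frac{2c}{c+c'}$, $b=\frac c{c+c'}$. Indeed $1+a=\frac{3c+c'}{c+c'}=\frac1T$, so (12) holds for $(\hat\alpha,\hat\beta)$. Here $a=2b$, and $b\in(\frac12,1)$ because $0<c'<c$. By Lemmas 5 and 6, $G(z/\sigma)=E_{\mu_A}(z)$ for a one-dependent $\mu_A$.

**Step 3: join.** We restore the other labels. The weights $\sigma,c,\dots,c$ with $N-3$ copies of $c$ have sum $Nc+c'=1$. Joining $\mu_A$ with $N-3$ copies of $x\equiv0$ (nothing to join if $N=3$) gives a one-dependent $\mu$ with $E_\mu(z)=(1+cz)^{N-3}G(z)$. By Step 1 it agrees through $z^2$ with $(1+cz)^{N-3}G_0(z)=(1+cz)^N(1+c'z)$, and its $z^3$-coefficient is smaller by $cc'(c-c')$. By (4), $[1]=\alpha$ and $[11]=R(\alpha)-cc'(c-c')<R(\alpha)$. $\square$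

At $\alpha=\alpha_N$ we have $c'=0$ and the gain $cc'(c-c')$ vanishes. There we leave the line $a=2b$.

*Proof of Theorem A, part 2.* **Step 1: $\alpha=\frac38$.** We treat $\alpha_4=\frac38$, where $R(\alpha_4)=\binom43\frac1{64}=\frac1{16}$, by moving $a$ off the value $1$. For $a$ near $1$ let $b=\frac{3-2a+3a^2}8$. Then $a+b=\frac38(1+a)^2$, so (12) gives $\alpha=\frac38$ for every such $a$. At $a=1$ we have $b=\frac12$, which lies on the line $a=2b$, and $\beta(a)=\frac b{(1+a)^3}$ has $\beta(1)=\frac1{16}$. Since $b'(1)=\frac12$, $\beta'(1)=\frac12\cdot\frac18-3\cdot\frac12\cdot\frac1{16}=\frac1{16}-\frac3{32}<0$. So $\beta(a)<\frac1{16}$ for $a>1$ close to $1$.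

**Step 2: positivity survives a small change of $a$.** This is where the uniform lower bound of Lemma 6 is used. Write $s_n(a)=\sum_{i\le n}p_i(a)$ with $\sum_ip_i(a)z^i=\frac{(1-\vartheta z)^2}{1-az+bz^2}$. At $a=1$ the denominator is $1-z+\frac12z^2$, with zeros $1\pm i$ of modulus $\sqrt2>1.2$, so it is bounded away from $0$ on $|z|\le1.2$. As $a\to1$ the coefficients of numerator and denominator converge, so the quotients converge uniformly on $|z|\le1.2$. By Cauchy's estimates $|p_i(a)-p_i(1)|\le1.2^{-i}\omega(a)$ with $\omega(a)\to0$. Summing over $i$, $\sup_n|s_n(a)-s_n(1)|\to0$. Since $s_n(1)\ge\frac1{36}$, all $s_n(a)$ are $\ge0$ for $a>1$ close to $1$. Lemma 5 gives a one-dependent $\mu_B$ with $[1]=\frac38$ and $[11]=\beta_B<\frac1{16}$.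

**Step 3: $N\ge4$.** Again we join. Use $\mu_B$ with weight $\frac4N$ and $N-4$ copies of $x\equiv0$ with weights $\frac1N$:
$$E_\mu(z)=\Big(1+\frac zN\Big)^{N-4}E_{\mu_B}\Big(\frac{4z}N\Big).$$
The series $E_{\mu_B}(z)$ agrees with $(1+\frac z4)^4$ through $z^2$, and its $z^3$-coefficient is smaller by $\frac1{16}-\beta_B$. So $E_\mu$ agrees with $(1+\frac zN)^N$ through $z^2$. At $\alpha_N$ we have $c=\frac1N$ and $c'=0$, so (4) gives $[1]=\alpha_N$ and $[11]=R(\alpha_N)-(\frac4N)^3(\frac1{16}-\beta_B)<R(\alpha_N)$. $\square$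

So (5) fails for every $\alpha\in(\frac13,\frac12)$. With Proposition 2 this proves the answer. With Proposition 3 it also gives $\alpha^3<m(\alpha)<R(\alpha)$ on $(\frac13,\frac12)$, the first part of Theorem B.

## Just above one third the cube is nearly attained

How far is $\alpha^3$ from the truth near $\frac13$? For $N=3$ we have $R=\frac1{16}(1-2\delta)(1+\delta)^2$ with $\delta^2=1-\frac83\alpha$. So $\frac{dR}{d\delta}=-\frac38\delta(1+\delta)$, $\frac{d\delta}{d\alpha}=-\frac4{3\delta}$, and $R'(\alpha)=\frac{1+\delta}2$. The right slope of $R$ at $\frac13$ is therefore $\frac23$, while $\alpha^3$ has slope $\frac13$. The second part of Theorem B says that $m$ follows the cube.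

*Proof of the asymptotic part of Theorem B.* **Step 1: the family.** We choose parameters with equality in Step 1 of Proposition 3 almost reached: the real root $T$ of $Q$ is slightly larger than $\alpha$. Fix $\kappa>1$, let $\alpha=\frac13+\epsilon$ with $\epsilon>0$ small, and put
$$T=\tfrac13+\kappa\epsilon,\qquad M=\alpha-T(1-T),\qquad \beta=TM,\qquad a=\frac{1-T}T,\qquad b=\frac M{T^2}.$$
Then $1+a=\frac1T$, $T^2(a+b)=T(1-T)+M=\alpha$ and $bT^3=MT=\beta$, so (12) holds. As $\epsilon\to0$ we have $M\to\frac19$, $a\to2$, $b\to1$, $\vartheta\to\frac23$. In particular $a,b,\alpha,\beta>0$ for small $\epsilon$. Moreover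
$$1-b=\frac{T-\alpha}{T^2}=\frac{(\kappa-1)\epsilon}{T^2},\qquad D:=1-a+b=\frac{3T^2-2T+\alpha}{T^2}=\frac{\epsilon+3\kappa^2\epsilon^2}{T^2},\tag{15}$$
the latter because $3T^2-2T=3(T-\frac13)^2-\frac13$.

**Step 2: the roots.** We locate $\lambda$ for use in (14). Put $r=1-\frac a2=\frac{D+(1-b)}2$. By (15), $r>0$ and $r=O(\epsilon)$. Since $b-\frac{a^2}4=D-r^2$, $D$ is of exact order $\epsilon$ and $r^2=O(\epsilon^2)$, this is positive for small $\epsilon$. So $t^2-at+b$ has nonreal roots $\lambda=1-r+i\omega$ and $\bar\lambda$ with $\omega>0$. Furthermore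
$$|1-\lambda|^2=r^2+\omega^2=D,\qquad \omega^2=D-r^2=D(1+O(\epsilon))=O(\epsilon).$$

**Step 3: large $n$.** We show that $s_n>0$ for all $n$ beyond a bound that does not depend on $\epsilon$. By (14), $s_n>0$ as soon as $A\,b^{n/2}<1$, where
$$A=\frac{(1-\vartheta-r)^2+\omega^2}{(1-\vartheta)^2}\cdot\frac{\sqrt D}\omega .$$
Since $r>0$, $r\to0$ and $1-\vartheta\to\frac13$, for small $\epsilon$ we have $0\le1-\vartheta-r\le1-\vartheta$. So the first factor is at most $1+\frac{\omega^2}{(1-\vartheta)^2}=1+O(\epsilon)$. The second factor is $1+O(\epsilon)$ by Step 2. Hence $A\le1+C\epsilon\le e^{C\epsilon}$ for small $\epsilon$, with $C>0$ depending only on $\kappa$. On the other hand $T^2\le\frac12$ for small $\epsilon$, so (15) gives $\frac{1-b}2\ge(\kappa-1)\epsilon$ and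
$$b^{n/2}\le e^{-n(1-b)/2}\le e^{-n(\kappa-1)\epsilon}.$$
So $A\,b^{n/2}\le e^{(C-n(\kappa-1))\epsilon}<1$ for all $n>C/(\kappa-1)$.

**Step 4: the finitely many remaining $n$.** These are handled by continuity. For each fixed $n$, $s_n$ is a polynomial in $a,b,\vartheta$, so as $\epsilon\to0$ it tends to the coefficient of $z^n$ in $(1-\frac23z)^2/(1-z)^3$, which is
$$\binom{n+2}2-\frac43\binom{n+1}2+\frac49\binom n2=\frac{n^2+11n+18}{18}>0 .$$
There are finitely many $n\le C/(\kappa-1)$, and this bound does not depend on $\epsilon$. So for all small $\epsilon$ every $s_n$ is positive.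

**Step 5: conclusion.** Lemma 5 gives a one-dependent process with $[1]=\alpha$ and
$$[11]=\beta=T^3-T^2+\alpha T=\tfrac1{27}+\big(T-\tfrac13\big)^3+\epsilon T=\tfrac1{27}+\tfrac\epsilon3+\kappa\epsilon^2+\kappa^3\epsilon^3 ,$$
where we used $T^3-T^2+\frac13T=(T-\frac13)^3+\frac1{27}$. Since $\alpha^3=\frac1{27}+\frac\epsilon3+\epsilon^2+\epsilon^3$, Proposition 3 and this process give, for all small $\epsilon>0$,
$$0<m(\alpha)-\alpha^3\le(\kappa-1)\epsilon^2+(\kappa^3-1)\epsilon^3 .$$
Hence $\limsup_{\epsilon\downarrow0}\,(m(\alpha)-\alpha^3)/\epsilon^2\le\kappa-1$ for every $\kappa>1$, so the limit is $0$, that is, $m(\alpha)=\alpha^3+o\big((\alpha-\frac13)^2\big)$. Since $m(\frac13)=\frac1{27}$, the right slope of $m$ at $\frac13$ is $\frac13$. $\square$
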